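# List coloring a union of arborescences by branchings

## Acyclic digraphs: lists of size $k$ are enough

We color the arcs of a digraph so that every color class is a forest growing away from its roots. Each arc may only use colors from its own list. How long must the lists be, if the digraph is a union of $k$ such forests?

Digraphs are finite and loopless. Parallel arcs (same tail, same head) and antiparallel arcs ($uv$ and $vu$) are allowed unless stated otherwise, and parallel arcs count as different arcs.

**Definition (arborescence, branching).** An *arborescence* is a directed tree with a root such that every vertex other than the root has in-degree exactly $1$; all arcs point away from the root. A single vertex is an arborescence. A *branching* is an arc set that contains no cycle (ignoring orientations) and in which every vertex has in-degree at most $1$.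

For example, $\{rw,\,wv,\,wu\}$ is an arborescence with root $r$. The set $\{uv,wv\}$ is not a branching, since $v$ has in-degree $2$. The set $\{uv,vu\}$ is not a branching, since it is a cycle of length $2$.

A branching is the same thing as a vertex-disjoint union of arborescences. Indeed, a component with $m$ vertices is a tree with $m-1$ arcs, so exactly one of its vertices has in-degree $0$. Walking backwards along entering arcs from any vertex of the component must stop, and it can only stop at that root. We regard a branching as living on the whole vertex set $V$, so isolated vertices are components too. Three consequences will be used.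

- A branching on $n\ge 1$ vertices has at most $n-1$ arcs.
- Every vertex $x$ is reached by exactly one directed path from the root of its component. The number of arcs of that path is the *depth* of $x$.
- If a branching contains a directed path from $w$ to $x$, then the path from the root to $x$ passes through $w$.

**Definition (proper list coloring).** Let each arc $a$ of $D=(V,A)$ have a list $L_a$ of colors. A *proper list coloring* assigns to each arc $a$ a color from $L_a$ so that, for every color, the arcs of that color form a branching.

For instance, if $D$ consists of the two arcs $uv$ and $vu$, then a proper coloring is a choice of two different colors. Lists of size $2$ allow this, and two equal lists of size $1$ do not.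

To check properness we need only look for directed cycles.

**Fact 0.** A set of arcs in which every in-degree is at most $1$ and which has no directed cycle is a branching.

*Proof.* Suppose there is an unoriented cycle on $q$ vertices. It has $q$ arcs, and all their heads lie on the cycle. All in-degrees are at most $1$, so each of the $q$ vertices is the head of exactly one of these arcs. Hence at each vertex one arc of the cycle enters and the other leaves, and the cycle is directed. This was excluded. $\square$

If $A$ is a union of $k$ branchings, every vertex has in-degree at most $k$. This settles the acyclic case.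

**Proposition 1.** Let $D$ have no directed cycle, let $A$ be a union of $k$ branchings, and let $|L_a|\ge k$ for all $a$. Then $D$ has a proper list coloring.

*Proof.* At each vertex, color the at most $k$ entering arcs one after another, each with a color from its list not yet used at that vertex. Every arc has exactly one head, so the choices at different vertices do not interfere. In each color all in-degrees are at most $1$, and there is no directed cycle at all. By Fact 0 each color class is a branching. $\square$

The number $k$ cannot be lowered. If some vertex has in-degree $k$, its $k$ entering arcs need $k$ different colors, so identical lists of size $k-1$ fail. The star with arcs $u_1v,\dots,u_kv$ is a union of $k$ arborescences with such a vertex.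

What changes when $D$ has directed cycles? The choices at different heads now interact, because a cycle may become monochromatic. The source of the question is "Problem set 9", http://berkri.web.elte.hu/wordpress/wp-content/uploads/2022/11/22probsem9.pdf. Its Problem 5 states that if $D$ is a union of $k$ arborescences, lists of size $\lceil 3k/2\rceil$ suffice; for $k=3$ this is $5$. Its open problem 6 asks whether the bound can be improved, for example whether lists of size $4$ suffice for $k=3$.

## Bounds $2k-2$, $k$ and $k+O(\sqrt{k\log k})$

The answer for $k=3$ is yes. Here is what we shall prove.

**Theorem 1.** Let $k\ge 2$. If $A(D)$ is a union of $k$ branchings (in particular, of $k$ arborescences) and $|L_a|\ge 2k-2$ for all $a$, then $D$ has a proper list coloring. For $k=3$, lists of size $4$ suffice.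

**Theorem 2.** Let $k\ge1$. If $A(D)$ is a union of $k$ branchings, $|L_a|\ge k$ for all $a$, and arcs with the same head have the same list, then $D$ has a proper list coloring.

**Theorem 3.** Let $k\ge2$ and $s\ge0$ be integers with
$$(k-1)\binom{k}{s+1}<\binom{k+s}{s+1}. \tag{1}$$
If $D$ has no parallel arcs (antiparallel arcs allowed), $A(D)$ is a union of $k$ branchings, and $|L_a|\ge k+s$ for all $a$, then $D$ has a proper list coloring. Hypothesis (1) holds for $s=\lceil\sqrt{k\ln k}+\tfrac12\ln k\rceil$, so for such $D$ lists of size $k+O(\sqrt{k\log k})=(1+o(1))k$ suffice.

By the in-degree remark above, Theorem 2 is sharp for every $k$, and Theorem 1 is sharp for $k=2$, where it gives lists of size $2$. Whether lists of size $3$ suffice for $k=3$ is not determined here.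

If an arc lies in several of the given branchings, we assign it to one of them. A subset of a branching is a branching, so $A$ is *partitioned* into $k$ branchings. Only this will be used.

## Deleting a vertex gives $2k-1$ and then gets stuck

The natural attempt is induction on $|V|$: delete a vertex, color the rest, put the vertex back.

Since $|A|\le k(|V|-1)$, some vertex $v$ has out-degree $b\le k-1$. Let $e_1,\dots,e_b$ be the arcs leaving $v$, with heads $w_1,\dots,w_b$, and let $f_1,\dots,f_a$ be the arcs entering $v$, where $a\le k$. Color $D-v$ by induction. Then color $e_1,\dots,e_b$ in turn, where $e_i$ avoids the at most $k-1$ colors already present on other arcs entering $w_i$. Finally color $f_1,\dots,f_a$ in turn, where each avoids the colors of the earlier $f$'s (at most $k-1$) and all colors of the $e_i$ (at most $k-1$). No color both enters and leaves $v$, so no monochromatic directed cycle passes through $v$, and none avoids $v$ by induction. By Fact 0 the coloring is proper. At most $2k-2$ colors are ever forbidden, so lists of size $2k-1$ are enough. For $k=3$ this is $5$ again.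

We are one color short of Theorem 1. With lists of size $2k-2$, each $f_j$ may have only $k-1$ colors that do not occur on the $e_i$. If $a=k$ and these $k-1$ colors are the same for all $j$, then some $f_j$ has to share its color with some $e_i$, and this may close a cycle. The difficulty is real, as an example with $k=2$ and lists of size $2$ shows.

**Example 1.** Let $V=\{r,u,v,w\}$, let $B_1=\{rw,wv,wu\}$ and $B_2=\{ru,uv,vw\}$, and let all lists be $\{1,2\}$. Deleting $v$ leaves $rw,wu,ru$. The coloring $rw=2$, $wu=1$, $ru=2$ of $D-v$ is proper, but it does not extend. Since $rw$ has color $2$, the arc $vw$ must get $1$. The arcs $wv$ and $uv$ get different colors, so one of them gets $1$. If it is $wv$, then $v\to w\to v$ has color $1$. If it is $uv$, then $v\to w\to u\to v$ has color $1$.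

So an arbitrary coloring of $D-v$ is not good enough. When we delete $v$, we should keep some trace of the paths that went through $v$. The plan is to replace each arc $e_i=vw_i$ by a shortcut $e_i'=u\,w_i$, where $u$ is the tail of one of the arcs $f_j=uv$. If $e_i'$ has color $\gamma$ in a proper coloring, then replacing $e_i'$ by the two arcs $f_j,e_i$, both of color $\gamma$, subdivides an arc of a branching and creates no cycle. The color $\gamma$, which the naive argument had to forbid at $v$, is then allowed on one entering arc. To make this work, the new digraph must again be of the same kind, and different shortcuts must use different $f_j$.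

## Adding a common root, and a vertex of small out-degree

**Step 1: all branchings become spanning arborescences with one root.** *This makes every in-degree exactly $k$ and gives a class on which to run the induction.*

Let $A=B_1\cup\dots\cup B_k$ be a partition into branchings. Add a new vertex $r$. For each $i$ and each $x\in V$ that no arc of $B_i$ enters, add an arc $rx$ to $B_i$; different $i$ give different (possibly parallel) arcs. In the new $B_i$ every $x\ne r$ has in-degree $1$ and $r$ has in-degree $0$. A directed cycle would avoid $r$ and lie in the old $B_i$, which is impossible. By Fact 0 the new $B_i$ is a branching. Each of its components has a vertex of in-degree $0$, and only $r$ qualifies, so the new $B_i$ is a spanning arborescence of $V\cup\{r\}$ rooted at $r$.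

Give the new arcs arbitrary lists of the required size. In Theorem 2, give the new arcs entering $x$ the common list of the old arcs entering $x$, or an arbitrary common list of size $k$ if there are none. A proper coloring of the enlarged digraph restricts to one of the original. So it suffices to prove Theorems 1 and 2 for digraphs in the class
$$\mathcal R_k:\quad D=(V,A)\text{ is the arc-disjoint union of } k \text{ spanning arborescences } B_1,\dots,B_k\text{ with a common root } r .$$
We use induction on $n=|V|$. For $n=1$ there are no arcs. Let $n\ge2$.

**Step 2: choosing $v$.** *We need a vertex $v\neq r$ with fewer leaving arcs than entering arcs.*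

We have $|A|=k(n-1)$, and $r$ has out-degree at least $k$, since it has at least one leaving arc in each $B_i$. So the out-degrees of the other $n-1$ vertices sum to at most $k(n-2)<k(n-1)$, and some $v\ne r$ has out-degree $b\le k-1$. Exactly $k$ arcs enter $v$, one from each arborescence:
$$f_j=u_jv\in B_j\quad(j=1,\dots,k),\qquad e_i=vw_i\quad(i=1,\dots,b).$$
The $w_i$ need not be distinct, and neither need the $u_j$.

## The splitting lemma: shortcuts that keep $k$ arborescences

**Lemma 2 (Splitting).** There is an injection $\pi:\{1,\dots,b\}\to\{1,\dots,k\}$ such that
$$D'=(D-v)+\{e_i'=u_{\pi(i)}w_i:\ 1\le i\le b\}$$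
belongs to $\mathcal R_k$ with root $r$.

*Proof.* **Step a: reserving tails.** *An arborescence in which $v$ has several children needs several tails. We borrow them from arborescences in which $v$ is a leaf.* Let $q_j$ be the out-degree of $v$ in $B_j$, and let $N=\{j:q_j\ge1\}$. Then
$$\sum_{j\in N}(q_j-1)=b-|N|<k-|N| ,$$
so there are disjoint sets $Z_j\subseteq\{1,\dots,k\}\setminus N$, for $j\in N$, with $|Z_j|=q_j-1$.

**Step b: the case $j\notin N$.** *Here nothing has to be repaired.* The vertex $v$ is a leaf of $B_j$, and $B_j'=B_j-f_j$ is a spanning arborescence of $V-v$ rooted at $r$.

**Step c: the case $j\in N$.** *We reconnect the pieces of $B_j-v$ by exactly one arc into each former child of $v$.* Put $q=q_j$, and let $w_{i_1},\dots,w_{i_q}$ be the children of $v$ in $B_j$; they are distinct. Then $B_j-v$ consists of an arborescence $R$ rooted at $r$, formed by the non-descendants of $v$, and arborescences $S_1,\dots,S_q$ rooted at $w_{i_1},\dots,w_{i_q}$. Together they cover $V-v$. The parent $u_j$ of $v$ lies in $R$. For $z\in Z_j$ the tail $u_z$ differs from $v$, so it lies in $R$ or in some $S_l$. We call the component containing $r$ the root component and proceed as follows.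

- While at least two non-root components remain, take an unused $z\in Z_j$. Choose a non-root component that does not contain $u_z$; this is possible because there are at least two. Join $u_z$ to the root of this component.
- When exactly one non-root component remains, join $u_j$ to its root.

An arc from a vertex of one arborescence $X$ to the root of a different arborescence $Y$ merges them into one arborescence whose root is the root of $X$. So every move lowers the number of non-root components by $1$, the root component still has root $r$, and $u_j$ stays in it. In the first phase the number of non-root components starts at $q$ and the number of unused tails at $q-1$, and both drop by $1$ in each move. Hence an unused tail is available whenever two non-root components remain, and all tails from $Z_j$ are used when one remains. The last move is legitimate, since $u_j$ lies in the root component.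

The result $B_j'$ is a spanning arborescence of $V-v$ rooted at $r$. Non-root components always have one of the $w_{i_l}$ as root, and each $w_{i_l}$ is entered by exactly one new arc. So the construction defines a bijection $\pi:\{i_1,\dots,i_q\}\to\{j\}\cup Z_j$, where the new arc entering $w_{i_l}$ is $e'_{i_l}=u_{\pi(i_l)}w_{i_l}$.

**Step d: putting the pieces together.** Each leaving arc $e_i$ lies in exactly one $B_j$ with $j\in N$, so $\pi$ is defined on $\{1,\dots,b\}$. The sets $\{j\}\cup Z_j$, $j\in N$, are pairwise disjoint, because $Z_j\cap N=\emptyset$. So $\pi$ is injective. Each new arc joins two different components, so none is a loop. The $B_j'$ are arc-disjoint and their union is $D'$. $\square$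

**Example 2.** The rule "a component not containing $u_z$" matters. Let $V=\{r,v,w_1,w_2\}$, $B_1=\{rv,vw_1,vw_2\}$, $B_2=\{rw_1,rw_2,w_1v\}$, $B_3=\{rw_1,rw_2,w_2v\}$, with parallel arcs from $r$. Here $u_1=r$, $u_2=w_1$, $u_3=w_2$, and $N=\{1\}$. Take $Z_1=\{2\}$. The tail $u_2=w_1$ lies in the component $\{w_1\}$, so we must join it to $w_2$, which gives $\pi(2)=2$; joining it to $w_1$ would be a loop. Then $u_1=r$ is joined to $w_1$, so $\pi(1)=1$, and $B_1'$ is the path $r\to w_1\to w_2$.

## Putting $v$ back: one allowed entering arc for each color leaving $v$

**Step 3: coloring $D'$ and transferring colors.** *We use the induction hypothesis on $D'$ and record which colors will leave $v$.*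

Give $e_i'$ the list $L_{e_i}$ and keep all other lists. List sizes are preserved. In Theorem 2 it also remains true that arcs with the same head have the same list, since $e_i$ and $e_i'$ have the same head. As $D'\in\mathcal R_k$ has $n-1$ vertices, it has a proper list coloring $c$. Put
$$\gamma_i=c(e_i')\in L_{e_i},\qquad \Gamma=\{\gamma_1,\dots,\gamma_b\},\qquad g=|\Gamma|\le b\le k-1 .$$
We shall color $e_i$ by $\gamma_i$. For $\gamma\in\Gamma$ let $I_\gamma=\{i:\gamma_i=\gamma\}$.

**Step 4: choosing the entering arc $f_{\sigma(\gamma)}$ that may carry $\gamma$.** *If several shortcuts have color $\gamma$, not every one of them gives a safe choice.*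

Suppose $e_1'=u_1w_1$ and $e_2'=u_2w_2$ both have color $\gamma$, with $\pi(1)=1$, $\pi(2)=2$ and $u_2=w_1$. In $D$ the arcs $vw_1$ and $vw_2$ get color $\gamma$. If $f_2=w_1v$ also gets $\gamma$, then $v\to w_1\to v$ is monochromatic. If instead $f_1=u_1v$ gets $\gamma$, we obtain $u_1\to v$ followed by $v\to w_1$ and $v\to w_2$, and these three arcs form no cycle. The shallow tail is the right one.

So, among the arcs $e_i'$ with $i\in I_\gamma$, choose one whose tail has minimum depth in its component of the branching $c^{-1}(\gamma)$. For this $i$ put $\sigma(\gamma)=\pi(i)$. Then:
$$\text{the path of } c^{-1}(\gamma)\text{ from the root of its component to } u_{\sigma(\gamma)}\text{ contains no } e'_{i'} \text{ with } i'\in I_\gamma. \tag{2}$$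
Indeed, the tail of an arc on this path has smaller depth than the endpoint $u_{\sigma(\gamma)}$, so such an $e'_{i'}$ would contradict minimality. Since $\pi$ is injective and the sets $I_\gamma$ are disjoint, the map $\sigma:\Gamma\to\{1,\dots,k\}$ is injective.

**Claim 3.** Keep the colors of $c$ on $D-v$ and color each $e_i$ by $\gamma_i$. Suppose $\varphi(1),\dots,\varphi(k)$ are distinct colors with $\varphi(j)\in L_{f_j}$, such that $\varphi(j)\in\Gamma$ implies $\sigma(\varphi(j))=j$. Then coloring each $f_j$ by $\varphi(j)$ gives a proper list coloring of $D$.

*Proof.* All colors come from the lists. In each color all in-degrees are at most $1$. At $v$ this holds because the $\varphi(j)$ are distinct. At the heads $w_i$ it holds because each $e_i$ replaces $e_i'$ with the same head and the same color. Elsewhere nothing has changed.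

By Fact 0 it remains to exclude a monochromatic directed cycle $C$. Let $\gamma$ be its color. Since $c$ is proper, $C$ is not contained in $D-v$, so it passes through $v$. It enters $v$ by some $f_j$ with $\varphi(j)=\gamma$ and leaves by some $e_i$ with $\gamma_i=\gamma$. So $\gamma\in\Gamma$, and the hypothesis on $\varphi$ gives $j=\sigma(\gamma)$. Then $C-v$ is a directed path, possibly of length $0$, from $w_i$ to $u_{\sigma(\gamma)}$ inside $c^{-1}(\gamma)$. Hence in the branching $c^{-1}(\gamma)$ the path from the root of the component to $u_{\sigma(\gamma)}$ passes through $w_i$. The arc $e_i'$ has color $\gamma$ and head $w_i$, so it is the unique arc of $c^{-1}(\gamma)$ that enters $w_i$. Thus $w_i$ is not the root, and the path contains $e_i'$ with $i\in I_\gamma$. This contradicts (2). $\square$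

**Example 1, continued.** Here $f_1=wv$, $f_2=uv$, $e_1=vw\in B_2$ and $b=1$. Lemma 2 gives $N=\{2\}$, $Z_2=\emptyset$, $e_1'=uw$, so $\pi(1)=2$ and $D'=\{rw,wu,ru,uw\}$. The bad coloring of $D-v$ is now excluded: $rw=2$ forces $uw=1$, and then $wu=1$ would give the cycle $u\to w\to u$ in color $1$. A proper coloring is $rw=2$, $uw=1$, $wu=2$, $ru=1$. Then $\Gamma=\{1\}$ and $\sigma(1)=2$. So $wv$ may not get $1$ but $uv$ may, and we take $wv=2$, $uv=1$, $vw=1$. Color $1$ is the path $r\to u\to v\to w$, and color $2$ is $\{rw,wv,wu\}$.

## Distinct colors for the entering arcs by Hall's condition

Write $L_j=L_{f_j}$ and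
$$R_j=\{x\in L_j:\ x\notin\Gamma\ \text{ or }\ \sigma(x)=j\}.$$
By Claim 3 it remains to find distinct $\varphi(j)\in R_j$, that is, a system of distinct representatives of $R_1,\dots,R_k$. For $j\in\sigma(\Gamma)$ we call $\sigma^{-1}(j)$ the *own color* of $j$. Besides the colors of $L_j\setminus\Gamma$, the set $R_j$ contains at most one color, the own color of $j$.

The gain over the naive argument is visible for $k=3$. Let $L_1=L_2=L_3=\{1,2,3,4\}$, $\Gamma=\{1,2\}$, $\sigma(1)=1$, $\sigma(2)=2$. Avoiding $\Gamma$ altogether leaves $\{3,4\}$ for three arcs, which is impossible. But $R_1=\{1,3,4\}$, $R_2=\{2,3,4\}$, $R_3=\{3,4\}$, and $1,2,3$ are distinct representatives.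

**Step 5: the end of the proof of Theorem 2.** *Equal lists make the choice explicit.* All $f_j$ have head $v$, so all $L_j$ equal one list $L$ with $|L|\ge k$. Put $\varphi(\sigma(\gamma))=\gamma$ for each $\gamma\in\Gamma\cap L$. Since $\sigma$ is injective, $k-|\Gamma\cap L|$ indices remain. Give them distinct colors from $L\setminus\Gamma$, whose size is $|L|-|\Gamma\cap L|\ge k-|\Gamma\cap L|$. All conditions of Claim 3 hold, and the induction for Theorem 2 is complete. $\square$

**Step 6: the end of the proof of Theorem 1.** *With different lists, an own color may be missing from its list. But then the list has more colors outside $\Gamma$, and this pays for the loss.*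

Recall Hall's theorem: the sets $R_1,\dots,R_k$ have a system of distinct representatives if and only if $|\bigcup_{j\in S}R_j|\ge|S|$ for every $S\subseteq\{1,\dots,k\}$.

Let $\ell=2k-2$. Since $k\ge2$, we have $\ell\ge k$, and all $|L_j|\ge\ell$. Suppose Hall's condition fails for some $S$, so that $|\bigcup_{j\in S}R_j|<|S|$. In particular $S\neq\emptyset$. Partition $S$ into three parts.

- $S_0=S\setminus\sigma(\Gamma)$. Since $|\sigma(\Gamma)|=g$, we have $|S_0|\le k-g$.
- $S_h$, the set of $j\in S\cap\sigma(\Gamma)$ whose own color lies in $L_j$.
- $S_m$, the set of $j\in S\cap\sigma(\Gamma)$ whose own color is missing from $L_j$.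

For every $j$ we have $|L_j\setminus\Gamma|\ge\ell-g$. For $j\in S_m$ at least one element of $\Gamma$ is not in $L_j$, so $|L_j\setminus\Gamma|\ge\ell-g+1$. The union $\bigcup_{j\in S}R_j$ contains the $|S_h|$ own colors of the elements of $S_h$. These are distinct and lie in $\Gamma$. The union also contains the whole set $L_j\setminus\Gamma$ for each $j\in S$. Put $\theta=1$ if $S_m\ne\emptyset$, and $\theta=0$ otherwise. Using one $j\in S$, chosen in $S_m$ if possible, we get
$$|S_h|+\ell-g+\theta\ \le\ \Big|\bigcup_{j\in S}R_j\Big|\ <\ |S|\ \le\ |S_h|+|S_m|+k-g .$$
All numbers are integers, so
$$|S_m|\ \ge\ \ell-k+1+\theta. \tag{3}$$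
As $\ell\ge k$, the right side is at least $1$, so $S_m\neq\emptyset$ and $\theta=1$. Now (3) reads $|S_m|\ge\ell-k+2=k$. But $|S_m|\le|\sigma(\Gamma)|=g\le k-1$, a contradiction. So Hall's condition holds, $\varphi$ exists, and Claim 3 completes the induction. $\square$

With $k=3$: every digraph that is the union of $3$ arborescences has a proper list coloring whenever all lists have size at least $4$. The question is answered affirmatively, even for unions of $3$ branchings and with parallel arcs.

The last contradiction needs $\ell-k+2>k-1$, which is exactly $\ell\ge 2k-2$. For $k=3$ and $\ell=3$ this step can fail as a statement about sets. Take $\Gamma=\{1,2\}$, $\sigma(1)=1$, $\sigma(2)=2$, $L_1=\{2,3,4\}$, $L_2=L_3=\{1,3,4\}$; then $R_1=R_2=R_3=\{3,4\}$. This says nothing about whether lists of size $3$ suffice; it only shows that this choice of $\varphi$ is not guaranteed.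

## No parallel arcs: random colors on the entering arcs

For $k=4$ and $k=5$ the numbers $2k-2$ and $\lceil 3k/2\rceil$ coincide, and for $k=6$ they are $10$ and $9$. So for large $k$ a different argument is needed, and Theorem 3 supplies it when there are no parallel arcs. It goes back to plain deletion of a vertex $v$, in the opposite order: first the entering arcs, with random distinct colors, then the leaving arcs. The danger is that the random colors use up every color available for some leaving arc. The lemma bounds the probability of that.

**Lemma 4.** Let $N\ge t\ge0$, let $L_1,\dots,L_t$ be sets of size at least $N$, and let $A$ be a set with $|A|=m\le N$. Choose successively for $j=1,\dots,t$ a uniformly random element of $L_j$ different from those already chosen, and let $F$ be the set of chosen elements. Then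
$$P(A\subseteq F)\le\binom tm\Big/\binom Nm .$$

*Proof.* The choices are always possible, since at step $j$ at least $N-(j-1)\ge1$ elements are free. We use induction on $t$. If $m=0$, the bound is $1$. If $m>t$, both sides are $0$; this includes $t=0<m$. So let $1\le m\le t$. If $m=N$, then $t=N=m$ and the bound is $1$. So let $m\le N-1$.

The first color $c$ lies in $A$ with probability $x=|A\cap L_1|/|L_1|\le m/N$. Given $c$, there remain the $t-1$ sets $L_j\setminus\{c\}$ of size at least $N-1\ge t-1$, and $A\setminus\{c\}$ must be covered. This set has $m-1$ elements if $c\in A$ and $m$ elements otherwise; both numbers are at most $N-1$. Put $h(i)=\binom{t-1}{i}/\binom{N-1}{i}$. Then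
$$\frac{h(m)}{h(m-1)}=\frac{t-m}{m}\cdot\frac{m}{N-m}=\frac{t-m}{N-m}\le1 ,$$
so $x\,h(m-1)+(1-x)h(m)$ is nondecreasing in $x$. By the induction hypothesis,
$$P(A\subseteq F)\le x\,h(m-1)+(1-x)h(m)\le\tfrac mN h(m-1)+\big(1-\tfrac mN\big)h(m).$$
Since $\binom Nm=\frac Nm\binom{N-1}{m-1}=\frac N{N-m}\binom{N-1}m$, the right side equals
$$\frac{\binom{t-1}{m-1}+\binom{t-1}{m}}{\binom Nm}=\frac{\binom tm}{\binom Nm}.\qquad\square$$

*Proof of Theorem 3.* We use induction on $|V|$; a one-vertex digraph has no arcs. The hypotheses pass to $D-v$ for every vertex $v$.

**Step 7: a vertex of small total degree.** *Few arcs at $v$ keep the union bound small.* All in-degrees are at most $k$ and $|A|\le k(|V|-1)$. The sums of in-degree and out-degree over all vertices add up to $2|A|<2k|V|$. So some vertex $v$ has $a$ entering arcs $f_1,\dots,f_a$ with $a\le k$, and $b$ leaving arcs $e_i=vw_i$, with $a+b\le2k-1$. Color $D-v$ by induction.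

**Step 8: the colors available for the leaving arcs.** The heads $w_i$ are distinct, since there are no parallel arcs. Besides $e_i$, at most $k-1$ arcs enter $w_i$, and they all lie in $D-v$. So at most $k-1$ colors occur there, and there is a set $A_i\subseteq L_{e_i}$ of exactly $s+1$ colors that do not occur on arcs of $D-v$ entering $w_i$.

**Step 9: the entering arcs at random.** *We want the set $F$ of colors entering $v$ to contain no $A_i$.* Choose distinct colors for $f_1,\dots,f_a$ as in Lemma 4, with $t=a$, $N=k+s\ge a$ and $m=s+1\le N$. By the union bound and $b\le2k-1-a$,
$$P(\exists i:\ A_i\subseteq F)\le\frac{(2k-1-a)\binom a{s+1}}{\binom{k+s}{s+1}}. \tag{4}$$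
The numerator is nondecreasing in $a$ for $0\le a\le k$. To see this, let $1\le a\le k$ and compare $a-1$ with $a$. If $\binom{a-1}{s+1}=0$, the value at $a-1$ is $0$ and the value at $a$ is nonnegative. Otherwise $\binom{a-1}{s+1}=\frac{a-s-1}a\binom a{s+1}$, and
$$(2k-a)(a-s-1)\le(2k-a)(a-1)=(2k-1-a)a-(2k-2a)\le(2k-1-a)a .$$
Dividing by $a$ and multiplying by $\binom a{s+1}$ gives $(2k-a)\binom{a-1}{s+1}\le(2k-1-a)\binom a{s+1}$, as required. So the probability in (4) is at most its bound at $a=k$, which is $(k-1)\binom k{s+1}/\binom{k+s}{s+1}$, and this is less than $1$ by (1). Hence for some choice of colors, $A_i\not\subseteq F$ for all $i$.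

**Step 10: finishing the coloring.** Color each $e_i$ with an element of $A_i\setminus F$. In-degrees in each color are at most $1$: the $f_j$ have distinct colors, the $w_i$ are distinct, and the color of $e_i$ does not occur on the other arcs entering $w_i$. The colors leaving $v$ are not in $F$, so no color both enters and leaves $v$, and no monochromatic directed cycle passes through $v$. None avoids $v$, since the coloring of $D-v$ is proper. By Fact 0 the coloring is proper.

**Step 11: an explicit $s$.** *It remains to verify (1) for $s=\lceil\sqrt{k\ln k}+\frac12\ln k\rceil$.* If $s+1>k$, the left side of (1) is $0$ and the right side is positive. Otherwise all factors below are positive, and $1-y\le e^{-y}$ gives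
$$\frac{\binom k{s+1}}{\binom{k+s}{s+1}}=\prod_{i=0}^s\frac{k-i}{k+s-i}=\prod_{i=0}^s\Big(1-\frac s{k+s-i}\Big)\le\exp\Big(-s\sum_{i=0}^s\frac1{k+s-i}\Big).$$
The $s+1$ denominators run from $k$ to $k+s$ and have mean $k+s/2$. By the arithmetic–harmonic mean inequality the sum is at least $(s+1)/(k+s/2)$, so the ratio is at most
$$\exp\Big(-\frac{s(s+1)}{k+s/2}\Big).$$
Since $s\ge\sqrt{k\ln k}+\frac12\ln k$,
$$s(s+1)-\tfrac s2\ln k=s\big(s+1-\tfrac12\ln k\big)\ge s\sqrt{k\ln k}\ge k\ln k .$$
Hence $s(s+1)\ge(k+\frac s2)\ln k$, the exponent is at most $-\ln k$, and the ratio is at most $1/k$. Therefore $(k-1)\binom k{s+1}/\binom{k+s}{s+1}\le(k-1)/k<1$, which is (1). Since $\ln k\le k$, we have $\ln k\le\sqrt{k\ln k}$, so $k+s=k+O(\sqrt{k\log k})=(1+o(1))k$. $\square$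

Without parallel arcs this asymptotically improves $\lceil3k/2\rceil$. It does not replace Theorem 1 at $k=3$. For $s=1$ the two sides of (1) are $2\binom32=6$ and $\binom42=6$, so (1) just fails. The obstacle can occur: if $f_1,f_2,f_3$ all have the list $\{1,2,3,4\}$ and $A_1=\{1,2\}$, $A_2=\{3,4\}$, then every three-element set $F\subseteq\{1,2,3,4\}$ misses only one color and so contains $A_1$ or $A_2$. For a concrete digraph, take the arcs $u_1v,u_2v,u_3v,\,vw_1,vw_2$ and $x_iw_1,x_iw_2$ for $i=1,2$, with all lists $\{1,2,3,4\}$. It is acyclic with in-degrees at most $3$, hence a union of $3$ branchings, because the arcs entering each vertex can be put into different classes. In $D-v$, color $x_1w_1,x_2w_1$ by $3,4$ and $x_1w_2,x_2w_2$ by $1,2$. Then $A_1=\{1,2\}$ and $A_2=\{3,4\}$ are forced, and some color must both enter and leave $v$. In this acyclic digraph that does no harm, but a method that forbids it cannot get past this point.
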